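# Cockcroft properties of coverings and one-sided inverses

## 1. The projective plane, its universal covering, and an Euler characteristic

Let $K$ be the projective plane, built from the presentation $\langle a\mid a^2\rangle$: one vertex, one edge $a$, one 2-cell glued along $a^2$. Its group is $G=\mathbb Z/2$. There are two connected coverings, and we ask of each whether the Hurewicz homomorphism $\pi_2\to H_2$ is zero.

For $K$ itself, $H_2(K)=0$, so the map is zero. For the universal covering $S^2$, the map $\pi_2(S^2)\to H_2(S^2)$ is an isomorphism $\mathbb Z\to\mathbb Z$, so it is not zero.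

We can see both answers in one computation. In the universal covering the chain module $C_2$ is $\mathbb ZG\,e$, where $e$ is a lift of the 2-cell, and $\partial_2e=(1+a)e_a$. An element $(m+na)e$ has boundary $(m+n)(1+a)e_a$. So $\ker\partial_2=\pi_2(K)$ is generated by $(1-a)e$. Projected to $K$, the coefficient $1-a$ becomes $1-1=0$. In the universal covering it stays $1-a\ne0$.

Now compare with $K'=K\vee S^2$. It has the same fundamental group, but in each of its coverings the added sphere lifts to a sphere whose 2-chain is a single 2-cell. That chain is a nonzero cycle, and there are no 3-cells, so the Hurewicz map is nonzero for both coverings. Here $\chi(K)=1$ and $\chi(K')=2$. The property thus depends on the covering, and it can be destroyed by adding a sphere, which changes $\chi$. Does it depend on anything else?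

**Definition (Cockcroft property).** A connected 2-complex $Y$, not necessarily finite, has the Cockcroft property if the Hurewicz homomorphism $\pi_2(Y)\to H_2(Y)$ is the zero map. Let $K$ be a finite connected 2-complex with a chosen isomorphism $\pi_1(K)\cong G$, and let $H\le G$. Let $K_H$ be the connected covering of $K$ that corresponds to $H$. Then $K$ is $H$-Cockcroft if $K_H$ has the Cockcroft property.

So the projective plane is $G$-Cockcroft and not $\{1\}$-Cockcroft, and $K'$ is neither. A question of M. Lustig (1993), which our source takes from "Some Aspects of Efficiency", asks: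

*Suppose $K_1$ and $K_2$ are finite connected 2-complexes with the same Euler characteristic and the same fundamental group $G$, each with a fixed identification $\pi_1(K_i)\cong G$. Let $H\le G$. If $K_1$ is $H$-Cockcroft, must $K_2$ be $H$-Cockcroft?*

Bogley, Gilbert and Howie showed that the answer is yes when $H$ is normal in $G$. In general the answer is no.

**Theorem A.** *There are a finitely presented group $G$, a subgroup $H\le G$, and finite 2-complexes $K_1,K_2$ with identifications $\pi_1(K_i)\cong G$ and $\chi(K_1)=\chi(K_2)=1$, such that $K_1$ is $H$-Cockcroft and $K_2$ is not.*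

In the example $G=L\times\mathbb Z$, where $L$ is a torsion-free one-relator group, and $H$ is not normal. We shall first try to prove that the answer is yes, see exactly which property of a ring is missing, and then build the example out of that defect.

## 2. Coordinates of $\pi_2$ in a coset module

**The chain complex.** Let $K$ be a finite connected 2-complex with $\pi_1(K)=G$ and universal covering $\tilde K$. The modules $C_k(\tilde K)$ are finitely generated free left $\mathbb ZG$-modules. Lifts $e_r$ of the 2-cells form a basis of $C_2$. Since $\tilde K$ is simply connected and has no 3-cells,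
$$\pi_2(K)=\pi_2(\tilde K)=H_2(\tilde K)=\ker\partial_2 .$$

**Fox derivatives.** Let $F$ be a free group on a set $S$. For $u\in S$ the derivative $\partial/\partial u$ takes values in $\mathbb ZF$. It is determined by $\partial u/\partial u=1$, $\partial u'/\partial u=0$ for letters $u'\neq u$, and
$$\partial(PQ)=\partial P+P\,\partial Q .$$
Hence $\partial(P^{-1})=-P^{-1}\partial P$. There are two standard formulas. The fundamental formula is
$$\sum_{u\in S}\frac{\partial P}{\partial u}(u-1)=P-1 .$$
The chain rule says that for a homomorphism $\varphi\colon F(S')\to F(S)$ of free groups,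
$$\frac{\partial \varphi(P)}{\partial u}=\sum_{s\in S'}\varphi\!\left(\frac{\partial P}{\partial s}\right)\frac{\partial\varphi(s)}{\partial u}.$$
Each is proved by noting that both sides are functions $D$ of $P$ with $D(PQ)=D(P)+P\,D(Q)$, respectively $D(PQ)=D(P)+\varphi(P)D(Q)$, and that they agree on the letters.

We write $[p,q]=pqp^{-1}q^{-1}$. The product rule gives, for all words $p,q$,
$$\partial[p,q]=(1-pqp^{-1})\,\partial p+(p-[p,q])\,\partial q. \tag{1}$$

If $K$ is the complex of a finite presentation with generators $u$ and relators $r$, then $C_1$ has basis $e_u$, and $\partial_2e_r=\sum_u\frac{\partial r}{\partial u}e_u$, with the derivatives pushed to $\mathbb ZG$. For example $\partial(a^2)/\partial a=1+a$, as used in Section 1.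

**The coset module.** For $H\le G$ let $X=H\backslash G$, a transitive right $G$-set. Then $\mathbb ZX$ is a right $\mathbb ZG$-module. Put
$$J=\{\lambda\in\mathbb ZG:\ \mathbb ZX\cdot\lambda=0\},\qquad R_H=\mathbb ZG/J .$$
The annihilator $J$ is a two-sided ideal, and $R_H$ is the image of $\mathbb ZG$ in the ring of endomorphisms of $\mathbb ZX$. We write these endomorphisms on the right, so in a product *the left factor acts first*. We write $\lambda\equiv\mu$ for $\lambda-\mu\in J$. Two group elements are $\equiv$ exactly when they act on $X$ in the same way.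

For $H=\{1\}$ we have $J=0$. For $H=G$, $X$ is a point, $J$ is the augmentation ideal and $R_H=\mathbb Z$. The ideal can be nonzero even for a faithful action: let $G=S_3$ act on three points, and let $\lambda=\sum_\pi\operatorname{sgn}(\pi)\,\pi$. For points $i,j$ there are exactly two permutations with $i\mapsto j$, one even and one odd, so $i\lambda=0$ for every $i$, and $0\neq\lambda\in J$.

**Lemma 1.** *$K$ is $H$-Cockcroft if and only if for every $\sum_r\lambda_re_r\in\ker\partial_2$ all coordinates satisfy $\lambda_r\equiv0$.*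

*Proof.* Since $K_H=H\backslash\tilde K$, we have $C_*(K_H)=\mathbb Z\otimes_{\mathbb ZH}C_*(\tilde K)$, and $C_2(K_H)=\bigoplus_r\mathbb ZX\,e_r$. There are no 3-cells, so $H_2(K_H)\subset C_2(K_H)$. The projection $\tilde K\to K_H$ is an isomorphism on $\pi_2$, so by naturality the Hurewicz map of $K_H$ is
$$\ker\partial_2\to C_2(K_H),\qquad \sum_r\lambda_re_r\mapsto\sum_r(H\cdot\lambda_r)\,e_r ,$$
where $H\cdot\lambda_r$ is the base coset acted on by $\lambda_r$. Suppose this map is zero. As $\ker\partial_2$ is a left $\mathbb ZG$-module, it contains $\sum_r\gamma\lambda_re_r$ for every $\gamma\in G$. Hence $(H\gamma)\lambda_r=0$ for all $\gamma$, which means $\lambda_r\in J$. Conversely, if all $\lambda_r\in J$, then $H\cdot\lambda_r=0$. $\square$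

## 3. Comparing two complexes over $R_H$

### 3.1 Stably finite rings

**Definition (stably finite).** A ring $R$ is stably finite if for all $n$, an isomorphism $R^n\cong R^n\oplus P$ of left modules implies $P=0$.

Equivalently, $\beta\alpha=1$ implies $\alpha\beta=1$ in $M_n(R)$, for all $n$. To see this, let matrices act on row vectors from the right. If $\beta\alpha=1$, the composite $R^n\xrightarrow{\cdot\beta}R^n\xrightarrow{\cdot\alpha}R^n$ is the identity, so
$$R^n=R^n\beta\oplus\ker(\cdot\alpha)\cong R^n\oplus\ker(\cdot\alpha).$$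
If $R$ is stably finite, then $\ker(\cdot\alpha)=0$. The rows of $\alpha\beta-1$ lie in this kernel, since $(\alpha\beta-1)\alpha=\alpha(\beta\alpha)-\alpha=0$. So $\alpha\beta=1$. Conversely, an isomorphism $R^n\oplus P\cong R^n$ gives an inclusion $\beta\colon R^n\to R^n$ and a projection $\alpha\colon R^n\to R^n$ with $\beta\alpha=1$ and $\ker(\cdot\alpha)\cong P$. If $\alpha\beta=1$, then $\cdot\alpha$ is injective and $P=0$.

The matrix form shows that unital subrings of stably finite rings are stably finite. So are matrix rings over them, because $M_n(M_k(R))=M_{nk}(R)$.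

The ring $\mathbb Z$ is stably finite, by determinants. The endomorphism ring of a free abelian group with basis $d_0,d_1,d_2,\dots$ is not. Let $d_iS=d_{i+1}$, $d_iT=d_{i-1}$ for $i\ge1$, and $d_0T=0$. With the left factor acting first, $ST=1$, but $d_0TS=0$.

### 3.2 The comparison argument

The natural attempt at a positive answer compares the two chain complexes. Over $\mathbb ZG$ they agree up to homotopy except for $\pi_2$, so one passes to $R_H$, where the $\pi_2$ of the first complex becomes invisible.

**Theorem B.** *Let $G$ be a group, $H\le G$, and let $R=R_H$ be stably finite. If $K_1,K_2$ are finite connected 2-complexes with $\pi_1\cong G$ and $\chi(K_1)=\chi(K_2)$, then $K_1$ is $H$-Cockcroft if and only if $K_2$ is.*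

*Proof.* Let $C^i=C_*(\tilde K_i)$ and $\pi^i=\ker(\partial_2\colon C^i_2\to C^i_1)$. The sequences $C^i_2\to C^i_1\to C^i_0\to\mathbb Z\to0$ are exact. Put $D^i=R\otimes_{\mathbb ZG}C^i$, and let $I_i\subset D_2^i$ be the $R$-submodule generated by the image of $\pi^i$. By Lemma 1, $K_i$ is $H$-Cockcroft if and only if $I_i=0$. We assume $I_1=0$ and show $I_2=0$. The converse follows by exchanging the roles.

**Step 1: chain maps and partial homotopies.** This step measures how far $C^1$ and $C^2$ are from being homotopy equivalent. By freeness and exactness there are chain maps $f\colon C^1\to C^2$ and $f'\colon C^2\to C^1$ over $\mathrm{id}_{\mathbb Z}$. The chain map $f'f-1$ lies over $0$. So by exactness at $C_0^1$ there is $s_0\colon C^1_0\to C^1_1$ with $f'f-1=\partial s_0$ in degree 0. In degree 1,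
$$\partial(f'f-1-s_0\partial)=(f'f-1)\partial-(f'f-1)\partial=0,$$
so by exactness at $C^1_1$ there is $s_1\colon C_1^1\to C_2^1$ with $f'f-1=\partial s_1+s_0\partial$. In degree 2 we cannot continue, and we record the error
$$\kappa=f'f-1-s_1\partial\colon C^1_2\to C^1_2 .$$
Since $\partial\kappa=(f'f-1)\partial-\partial s_1\partial=(f'f-1)\partial-(f'f-1-s_0\partial)\partial=0$, $\kappa$ has image in $\pi^1$. Likewise there are $s_0',s_1'$ for $ff'-1$, and $\kappa'=ff'-1-s_1'\partial\colon C_2^2\to C_2^2$ has image in $\pi^2$.

**Step 2: $I_2$ is a direct summand.** This step makes $I_2$ projective. Apply $R\otimes_{\mathbb ZG}-$ and keep the same letters. Then $f(I_1)\subset I_2$ and $f'(I_2)\subset I_1=0$. Also $\kappa$ has image in $I_1=0$, and $\kappa'$ has image in $I_2$. On $I_2$ we have $\partial=0$ and $f'=0$, so $\kappa'|_{I_2}=-1$. Thus $-\kappa'\colon D_2^2\to I_2$ is a retraction, and $D_2^2\cong I_2\oplus D_2^2/I_2$.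

**Step 3: a homotopy equivalence after dividing by $I_2$.** Let $E$ be $D^2$ with $D^2_2$ replaced by $E_2=D_2^2/I_2$. This is a complex, because $\partial(I_2)=0$, and its modules are finitely generated projective. The map $f$ induces $D^1\to E$, and $f'$ induces $E\to D^1$ because $f'(I_2)=0$. On $D^1$ we have $\kappa=0$, so $f'f-1$ equals $\partial s_0$, $\partial s_1+s_0\partial$, $s_1\partial$ in degrees $0,1,2$. On $E$, $\kappa'$ becomes $0$, so in the same way $ff'-1$ is null-homotopic through $s_0'$ and the composite of $s_1'$ with $D^2_2\to E_2$. So $D^1\to E$ is a chain homotopy equivalence.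

**Step 4: counting ranks.** This step turns the equivalence into an isomorphism of modules. The mapping cone of $D^1\to E$ is a contractible bounded complex of projectives, with $E_k\oplus D^1_{k-1}$ in degree $k$. Let $d$ be its differential and $s$ a contraction, $ds+sd=1$. Then $(d+s)^2=1+s^2$, and $s^2$ is nilpotent because the complex is bounded. So $(d+s)^2$ is invertible on the even part and on the odd part, and $d+s$ is an isomorphism from the even part to the odd part:
$$E_0\oplus E_2\oplus D^1_1\;\cong\;E_1\oplus D^1_0\oplus D^1_2 .$$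
Let $n_k^i$ be the number of $k$-cells of $K_i$. Adding $I_2$ to both sides and using Step 2, we get
$$R^{\,n_0^2+n_2^2+n_1^1}\;\cong\;R^{\,n_1^2+n_0^1+n_2^1}\oplus I_2. \tag{2}$$
The difference of the exponents is $\chi(K_2)-\chi(K_1)=0$. By stable finiteness $I_2=0$. $\square$

### 3.3 Cases in which $R_H$ is stably finite

**Corollary.** *The answer to the question is positive for $(G,H)$ if*

1. *$[G:N_G(H)]<\infty$ (in particular if $H$ is normal or of finite index), or*
2. *with $N=\bigcap_{\gamma\in G}\gamma H\gamma^{-1}$, every finite subset $S\subset G\setminus N$ is disjoint from some conjugate of $H$.*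

*Proof.* We use Kaplansky's theorem: for every group $W$ and every $n$, if $A,B\in M_n(\mathbb CW)$ satisfy $AB=1$, then $BA=1$. So $\mathbb CW$ and its subring $\mathbb ZW$ are stably finite. In both cases we show that $R_H$ is stably finite and apply Theorem B.

(1) Let $W=N_G(H)/H$ and $k=[G:N_G(H)]$. The group $W$ acts on the left of $H\backslash G$ by $nH\cdot H\gamma=Hn\gamma$, which is well defined because $nH=Hn$ for $n\in N_G(H)$. The action is free, since $Hn\gamma=H\gamma$ forces $n\in H$. It has $k$ orbits, and it commutes with the right action of $G$. So $\mathbb ZX\cong(\mathbb ZW)^k$ as a left $\mathbb ZW$-module, and $G$ acts by $\mathbb ZW$-endomorphisms. Hence $R_H$ is a unital subring of $M_k(\mathbb ZW)$, and this ring is stably finite.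

(2) The subgroup $N$ is normal and acts trivially on $X$, so $R_H$ is a quotient of $\mathbb Z[G/N]$. We show that nothing nonzero is killed. Let $0\ne\lambda\in\mathbb Z[G/N]$, let $\gamma_1,\dots,\gamma_s\in G$ represent its support, and put $S=\{\gamma_i\gamma_j^{-1}:i\ne j\}$. The cosets of the $\gamma_i$ are distinct, so $S\subset G\setminus N$. The stabilizers of points of $X$ are the conjugates of $H$, so we may pick $\xi\in X$ whose stabilizer misses $S$. Then the points $\xi\gamma_i$ are distinct, and $\xi\lambda\neq0$. So $R_H=\mathbb Z[G/N]$, which is stably finite. $\square$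

### 3.4 Groups of finite aspherical 2-complexes

**Proposition D.** *If $G=\pi_1(K_0)$ with $K_0$ a finite aspherical 2-complex, the question has a positive answer for every $H\le G$.*

*Proof.* Let $K_1$ be $H$-Cockcroft and $\chi(K_2)=\chi(K_1)$.

**Step 1: $K_1$ is $G$-Cockcroft.** This gives access to $H_2(K_1)$. Let $\epsilon$ denote the augmentations of $\mathbb ZG$ and $\mathbb ZX$, with $X=H\backslash G$. If $\lambda\in J$ and $\xi\in X$ is a point, then $\epsilon(\lambda)=\epsilon(\xi\lambda)=0$. So by Lemma 1 all coordinates of elements of $\pi_2(K_1)$ have augmentation $0$. By Lemma 1 for the subgroup $G$, $K_1$ is $G$-Cockcroft.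

**Step 2: $\chi(K_1)=\chi(K_0)$.** This lets us compare $K_2$ with $K_0$. In Hopf's exact sequence $\pi_2(K_1)\to H_2(K_1)\to H_2(G)\to0$ the first map is zero, so $H_2(K_1)\cong H_2(G)\cong H_2(K_0)$. Also $H_1(K_1)\cong H_1(G)\cong H_1(K_0)$. Hence $\chi(K_2)=\chi(K_1)=\chi(K_0)$.

**Step 3: $\pi_2(K_2)=0$.** Being $\{1\}$-Cockcroft is the same as $\pi_2=0$, because $\pi_2\to H_2$ is an isomorphism for the universal covering. So $K_0$ is $\{1\}$-Cockcroft. For the trivial subgroup $R=\mathbb ZG$, which is stably finite by Kaplansky's theorem. Theorem B applied to $K_0$ and $K_2$ gives $\pi_2(K_2)=0$. Then $\pi_2$ of every covering of $K_2$ vanishes, and $K_2$ is $H$-Cockcroft. $\square$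

The comparison argument stops at exactly one point, the last line after (2): from $R^N\cong R^N\oplus I_2$ we want $I_2=0$. For a general subgroup $H$, is $R_H$ always stably finite? The next section shows that it is not.

## 4. A permutation action with a one-sided inverse

We want the shifts $S,T$ of Section 3.1 inside the image of a group ring acting on a permutation module. A single group element acts as a permutation, hence invertibly. So we need sums of group elements that shift part of the module and leave the rest alone.

Let $X=\{0,1,2,\dots\}\times\{1,2,3\}$. Think of $i$ in $(i,j)$ as the level and of $j$ as the column. Let the free group $F(a,b,g)$ act on $X$ from the right as follows.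

* $a$ interchanges $(i,1)$ and $(i,2)$ and fixes $(i,3)$.
* $b$ interchanges $(i,2)$ and $(i,3)$ and fixes $(i,1)$.
* $g$ sends $(i,1)\mapsto(i+1,1)$, $(i,2)\mapsto(i+1,2)$, $(i,3)\mapsto(i-2,3)$ for $i\ge2$, and $(0,3)\mapsto(0,1)$, $(1,3)\mapsto(0,2)$.

The map $g$ raises columns 1 and 2 by one level. This frees the two places $(0,1),(0,2)$, and the points $(0,3),(1,3)$ fill them, while the rest of column 3 moves down by two to fill its own gap. So $g$ is a bijection. The action is transitive: $a,b$ act transitively on each level, and $g$ links consecutive levels. Put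
$$\beta=1+gb-agb-b+ab=1+(1-a)(g-1)b,$$
$$\alpha=1+g^{-1}b-g^{-1}ab-b+ab=1+(g^{-1}-1)(1-a)b .$$

Let $d_i=(i,1)-(i,3)$ for $i\ge0$, let $d_{-1}=0$, and let $\varphi_1=1,\ \varphi_2=-1,\ \varphi_3=0$. The factor $1-a$ does not see column 3:
$$(i,j)(1-a)=\varphi_j\big((i,1)-(i,2)\big),\qquad\text{so}\qquad (i,j)(1-a)b=\varphi_j\,d_i .$$
If we apply $g$ before $b$, the difference $(i,1)-(i,2)$ first moves up one level, so $(i,j)(1-a)gb=\varphi_jd_{i+1}$. Therefore
$$(i,j)\,\beta=(i,j)+\varphi_j\,(d_{i+1}-d_i). \tag{3}$$
For $\alpha$ we apply $g^{-1}$ first. If $j\in\{1,2\}$ and $i\ge1$, then $(i,j)g^{-1}=(i-1,j)$, and $(i,j)g^{-1}(1-a)b=\varphi_jd_{i-1}$. If $j=3$, then $(i,3)g^{-1}=(i+2,3)$ lies in column 3 and contributes $0$. Finally $(0,1)g^{-1}=(0,3)$ and $(0,2)g^{-1}=(1,3)$ lie in column 3 and contribute $0$. With $d_{-1}=0$ all cases read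
$$(i,j)\,\alpha=(i,j)+\varphi_j\,(d_{i-1}-d_i). \tag{4}$$

From (3) and (4), $d_i\beta=d_i+(d_{i+1}-d_i)=d_{i+1}$ and $d_i\alpha=d_{i-1}$ for $i\ge0$; in particular $d_0\alpha=0$. These are the shifts. Now
$$(i,j)\,\beta\alpha=(i,j)\alpha+\varphi_j(d_{i+1}\alpha-d_i\alpha)=(i,j)+\varphi_j(d_{i-1}-d_i)+\varphi_j(d_i-d_{i-1})=(i,j).$$
On the other hand $(0,1)\alpha=(0,1)-d_0=(0,3)$ and $(0,3)\beta=(0,3)$. So on $\mathbb ZX$
$$\beta\alpha=1,\qquad \alpha\beta\neq1,\qquad\text{for instance } (0,1)\,\alpha\beta=(0,3). \tag{5}$$

It is tempting to take $G=F(a,b,g)$ and $H=\mathrm{Stab}(0,1)$. Then $R_H$ is not stably finite by (5), so Theorem B does not apply. But $G$ is the fundamental group of a finite graph, or, if one wants a 2-cell, of the complex of $\langle a,b,g,e\mid e\rangle$, which is homotopy equivalent to that graph. By Proposition D the answer for $(G,H)$ is positive. So stable finiteness of $R_H$ is not necessary for an individual pair, and these notes give no necessary and sufficient condition for a fixed pair. By Proposition D, no counterexample can have a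 finite 2-dimensional $K(G,1)$. We have to enlarge $G$ and let the new generators act trivially on $X$.

## 5. The 2-skeleton of a product with a circle

Multiplying by a circle raises the dimension of an aspherical 2-complex to three and gives a $\pi_2$ that we can compute completely.

If $P$ is a word without the letter $t$, and $t$ is central in $G$, then (1) gives, in $\mathbb ZG$,
$$\frac{\partial[t,P]}{\partial t}=1-P,\qquad \frac{\partial[t,P]}{\partial u}=(t-1)\frac{\partial P}{\partial u}\quad(u\ne t). \tag{6}$$

**Lemma 2.** *Let $L=\langle S\mid\rho_1,\dots,\rho_n\rangle$ be a finite presentation such that*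
$$\lambda_1,\dots,\lambda_n\in\mathbb ZL,\quad \sum_i\lambda_i\frac{\partial\rho_i}{\partial u}=0\ \text{ for all }u\in S\quad\Longrightarrow\quad\lambda_1=\dots=\lambda_n=0. \tag{7}$$
*Let $G=L\times\langle t\rangle$ with $t$ of infinite order, and let $K$ be the complex of $\langle S,t\mid\rho_1,\dots,\rho_n,\ [t,u]\ (u\in S)\rangle$. Then $\ker\partial_2$ is generated as a left $\mathbb ZG$-module by*
$$\iota_i=(t-1)e_{\rho_i}-\sum_{u\in S}\frac{\partial\rho_i}{\partial u}\,e_{[t,u]}\qquad(i=1,\dots,n).$$

*Proof.* First, each $\iota_i$ is a cycle. By (6), $\partial_2e_{[t,u]}=(t-1)e_u+(1-u)e_t$. Since $t$ is central, the $e_u$-terms of $\partial_2\iota_i$ cancel. The $e_t$-term is $\sum_u\frac{\partial\rho_i}{\partial u}(u-1)=\rho_i-1=0$.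

Conversely, let $\sum_i\lambda_ie_{\rho_i}+\sum_u\mu_ue_{[t,u]}\in\ker\partial_2$. The $e_u$-coefficient of its boundary gives
$$\sum_i\lambda_i\frac{\partial\rho_i}{\partial u}+\mu_u(t-1)=0\qquad\text{in }\mathbb ZG=\mathbb ZL[t^{\pm1}]$$
for every $u\in S$. Set $t=1$. By (7) every $\lambda_i$ maps to $0$ in $\mathbb ZL$, so $\lambda_i=\lambda_i'(t-1)$. The element $t-1$ is central and not a zero divisor in $\mathbb ZL[t^{\pm1}]$, so we may cancel it and get $\mu_u=-\sum_i\lambda'_i\frac{\partial\rho_i}{\partial u}$. The given element is $\sum_i\lambda_i'\iota_i$. $\square$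

Since $J$ is a two-sided ideal, Lemmas 1 and 2 together say: *$K$ is $H$-Cockcroft if and only if $t-1\equiv0$ and $\frac{\partial\rho_i}{\partial u}\equiv0$ for all $i$ and all $u\in S$.*

As an example, take $L=\langle x,z\mid[x,z]\rangle=\mathbb Z^2$, so that $K$ is the 2-skeleton of the 3-torus. By (1) the derivatives of $[x,z]$ in $\mathbb ZL$ are $1-z$ and $x-1$. Condition (7) holds: if $\lambda(1-z)=0$, then the coefficients of $\lambda$ are constant on the infinite cosets of $\langle z\rangle$, so $\lambda=0$. Hence $K$ is $H$-Cockcroft if and only if $x,z,t$ all act trivially on $H\backslash G$, that is, only for $H=G$.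

Now we can say what to aim for. Suppose $v=v(x)$ is a word whose $x$-derivative is $\equiv\alpha$, and $w=w(V)$ a word whose $V$-derivative is $\equiv\beta$. A relator saying $x=w(v(x))$, that is $x^{-1}w(v)$, has $x$-derivative $\equiv\beta\alpha-1\equiv0$, and this makes the product complex $H$-Cockcroft. But since $x$ is expressed through $v$, we may replace the relator $[t,x]$ by $[t,v]$ without changing the group. The relation that $v$ itself satisfies is $v=v(w(v))$, and the $V$-derivative of $V^{-1}v(w(V))$ is $\equiv\alpha\beta-1\not\equiv0$. The order of the factors has been reversed. One more device is needed: to get (7) by an elementary argument we multiply the relator by a commutator $[v,z]$ with a new letter $z$. This is invisible modulo $J$, but it makes one derivative equal to $q-1$ with $q$ of infinite order.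

## 6. Replacing the relator $[t,x]$ by $[t,v]$

We prove Theorem A. Define words
$$v=v(x)=x\cdot(g^{-1}b)\,x\,(g^{-1}b)^{-1}\cdot(g^{-1}ab)\,x^{-1}(g^{-1}ab)^{-1}\cdot b\,x^{-1}b^{-1}\cdot(ab)\,x\,(ab)^{-1},$$
$$w(V)=V\cdot(gb)\,V(gb)^{-1}\cdot(agb)\,V^{-1}(agb)^{-1}\cdot b\,V^{-1}b^{-1}\cdot(ab)\,V(ab)^{-1},$$
$$\rho=x^{-1}\,w(v)\,[v,z].$$
There is one factor $hx^{\varepsilon}h^{-1}$ in $v$ for each term $\varepsilon h$ of $\alpha$, and one factor $hV^{\varepsilon}h^{-1}$ in $w$ for each term $\varepsilon h$ of $\beta$. Let
$$L=\langle x,z,a,b,g\mid\rho\rangle,\qquad G=L\times\langle t\rangle\quad(t\text{ of infinite order}),$$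
$$K_1=\langle x,z,a,b,g,t\mid\rho,[t,x],[t,z],[t,a],[t,b],[t,g]\rangle,$$
$$K_2=\langle x,z,a,b,g,t\mid\rho,[t,v],[t,z],[t,a],[t,b],[t,g]\rangle,$$
where $K_1,K_2$ denote the complexes of these presentations.

**Step 1: both complexes have group $G$ and Euler characteristic $1$.** This step checks the hypotheses of the question. Each has $\chi=1-6+6=1$, and $\pi_1(K_1)=G$ is clear. In $\pi_1(K_2)$ the element $t$ commutes with $v,z,a,b,g$. The word $w(v)[v,z]$ is a word in these elements, and $\rho=1$ says that it equals $x$. So $t$ commutes with $x$. Conversely $[t,v]=1$ in $G$. The two relator sets have the same normal closure, and $\pi_1(K_2)=G$ by the identity on generators.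

**Step 2: the subgroup $H$.** Let $G$ act on the set $X$ of Section 4, with $a,b,g$ acting as there and $x,z,t$ acting trivially. This is well defined: $v$ is a product of conjugates of $x^{\pm1}$, so $v$, $w(v)$, $\rho$ and all commutators with $t$ act trivially. Let $H$ be the stabilizer of $(0,1)$. The action is transitive, so $H\backslash G\cong X$, and $J$, $\equiv$ refer to this $H$. The subgroup $H$ is not normal: $b\in H$, so if $H$ were normal, $b$ would fix every point, but $b$ moves $(0,2)$. Every element of the normal closure of $\{x,z,t\}$ is $\equiv1$; in particular $v\equiv1$ and $w(v)\equiv1$.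

**Step 3: derivatives of $v$ and $w$ modulo $J$.** This step shows that $v$ and $w$ linearize to $\alpha$ and $\beta$. For $h\in F(a,b,g)$, $\varepsilon=\pm1$ and $u\in\{a,b,g\}$ the product rule gives
$$\frac{\partial(hx^\varepsilon h^{-1})}{\partial x}=h\,\frac{\partial x^\varepsilon}{\partial x}\equiv\varepsilon h,\qquad \frac{\partial(hx^\varepsilon h^{-1})}{\partial u}=(1-hx^\varepsilon h^{-1})\frac{\partial h}{\partial u}\equiv0 .$$
For the first we used $\partial x^{-1}/\partial x=-x^{-1}\equiv-1$. In a product $P_1\cdots P_5$ of such factors, $\partial(P_1\cdots P_5)=\sum_kP_1\cdots P_{k-1}\,\partial P_k\equiv\sum_k\partial P_k$, as all $P_k\equiv1$. Hence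
$$\frac{\partial v}{\partial x}\equiv\alpha,\qquad\frac{\partial v}{\partial u}\equiv0\ (u=a,b,g),\qquad\frac{\partial v}{\partial z}=0. \tag{8}$$
In the same way, differentiate $w$ in the free group $F(V,z,a,b,g)$ and push to $\mathbb ZG$ by $V\mapsto v\equiv1$:
$$\frac{\partial w}{\partial V}\equiv\beta,\qquad\frac{\partial w}{\partial u}\equiv0\ (u=a,b,g),\qquad\frac{\partial w}{\partial z}=0. \tag{9}$$

**Step 4: condition (7) holds for $L$.** This step allows us to use Lemma 2. Put $q=x^{-1}w(v)v$, so that $\rho=q\,zv^{-1}z^{-1}$, where $q$ and $v$ do not involve $z$. In $\mathbb ZL$,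
$$\frac{\partial\rho}{\partial z}=q-q\,zv^{-1}z^{-1}=q-\rho=q-1 .$$
The word $v$ has exponent sum $1+1-1-1+1=1$ in $x$, the word $w$ has exponent sum $1$ in $V$, and their exponent sums in the other letters are $0$. So in $\rho$ the exponent sum of $x$ is $-1+1+0=0$, and all others are $0$. Hence $L_{ab}\cong\mathbb Z^5$ is free on the classes of the generators. The image of $q$ is $-1+1+1=1$ times the class of $x$, so $q$ has infinite order in $L$. Suppose $\lambda\in\mathbb ZL$ and $\lambda\,\partial\rho/\partial u=0$ for all generators $u$. For $u=z$ this says $\lambda q=\lambda$. So the coefficients of $\lambda$ are constant on each infinite coset $\ell\langle q\rangle$, and as $\lambda$ has finite support, $\lambda=0$.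

In particular the presentation complex of $L$ has $\ker\partial_2=0$, so it is aspherical. Thus $L$ has a finite-dimensional $K(L,1)$ and is torsion-free, and the product with a circle is a finite 3-dimensional $K(G,1)$.

**Step 5: $K_1$ is $H$-Cockcroft.** By Step 4 and Lemma 2, $\ker\partial_2$ for $K_1$ is generated by
$$\iota=(t-1)e_\rho-\sum_{u\in\{x,z,a,b,g\}}\frac{\partial\rho}{\partial u}\,e_{[t,u]} .$$
By Lemma 1, and because $J$ is a two-sided ideal, we only have to see that the coordinates of $\iota$ are $\equiv0$.

* $t-1\equiv0$, because $t$ acts trivially.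
* $\frac{\partial\rho}{\partial z}=q-1\equiv0$, because $q$ acts trivially.
* For $u=x$: by (1), $\frac{\partial[v,z]}{\partial x}=(1-vzv^{-1})\frac{\partial v}{\partial x}\equiv0$. By the chain rule with (8) and (9), $\frac{\partial w(v)}{\partial x}=\frac{\partial w}{\partial V}\frac{\partial v}{\partial x}\equiv\beta\alpha$. Hence
$$\frac{\partial\rho}{\partial x}=-x^{-1}+x^{-1}\frac{\partial w(v)}{\partial x}+x^{-1}w(v)\frac{\partial[v,z]}{\partial x}\equiv-1+\beta\alpha\equiv0$$
by (5).
* For $u\in\{a,b,g\}$: $\frac{\partial w(v)}{\partial u}=\frac{\partial w}{\partial V}\frac{\partial v}{\partial u}+\frac{\partial w}{\partial u}\equiv0$ and $\frac{\partial[v,z]}{\partial u}=(1-vzv^{-1})\frac{\partial v}{\partial u}\equiv0$. Hence $\frac{\partial\rho}{\partial u}\equiv0$.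

**Step 6: an element of $\pi_2(K_2)$.** This step turns the relation $v=v(w(v)[v,z])$ into a cycle. In $F(V,z,a,b,g)$ let
$$\sigma=V^{-1}\,v\big(w(V)[V,z]\big),$$
that is, substitute $x:=w(V)[V,z]$ in the word $v(x)$ and multiply by $V^{-1}$. Push the derivatives of $\sigma$ to $\mathbb ZG$ by $V\mapsto v$, and put
$$c=\frac{\partial\sigma}{\partial V}\,e_{[t,v]}+\sum_{y\in\{z,a,b,g\}}\frac{\partial\sigma}{\partial y}\,e_{[t,y]}\in C_2(\tilde K_2).$$
By (6), $\partial_2e_{[t,v]}=(1-v)e_t+(t-1)\sum_u\frac{\partial v}{\partial u}e_u$ and $\partial_2e_{[t,y]}=(1-y)e_t+(t-1)e_y$. Here and below $u$ runs over $\{x,z,a,b,g\}$. Let $\bar\sigma$ be the word in $x,z,a,b,g$ obtained from $\sigma$ by $V\mapsto v(x)$. The $e_t$-coefficient of $\partial_2c$ is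
$$-\frac{\partial\sigma}{\partial V}(v-1)-\sum_y\frac{\partial\sigma}{\partial y}(y-1)=1-\bar\sigma$$
by the fundamental formula. As $t$ is central, the $e_u$-coefficient is $(t-1)$ times $\frac{\partial\sigma}{\partial V}\frac{\partial v}{\partial u}$, plus $(t-1)\frac{\partial\sigma}{\partial u}$ if $u\ne x$. By the chain rule this is $(t-1)\frac{\partial\bar\sigma}{\partial u}$. So
$$\partial_2c=(1-\bar\sigma)e_t+(t-1)\sum_u\frac{\partial\bar\sigma}{\partial u}\,e_u .$$

Since $w(v)[v,z]=x\rho$ in the free group, $\bar\sigma=v(x)^{-1}v(x\rho)$, which is $1$ in $G$. So the $e_t$-term vanishes. To compute $\partial\bar\sigma/\partial u$, apply the chain rule to the substitution $x\mapsto x\rho$. In $\mathbb ZG$ we have $x\rho=x$, so the derivatives of $v$ evaluated at $x\rho$ equal those at $x$. Also $\frac{\partial(x\rho)}{\partial u}=\frac{\partial x}{\partial u}+x\frac{\partial\rho}{\partial u}$. Hence for every $u$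
$$\frac{\partial v(x\rho)}{\partial u}=\frac{\partial v}{\partial u}+\frac{\partial v}{\partial x}\,x\,\frac{\partial\rho}{\partial u},$$
and
$$\frac{\partial\bar\sigma}{\partial u}=-v^{-1}\frac{\partial v}{\partial u}+v^{-1}\frac{\partial v(x\rho)}{\partial u}=\lambda\,\frac{\partial\rho}{\partial u},\qquad \lambda=v^{-1}\frac{\partial v}{\partial x}\,x .$$
Therefore $\partial_2c=(t-1)\lambda\,\partial_2e_\rho$, and
$$c-(t-1)\lambda\,e_\rho\in\ker\partial_2=\pi_2(K_2).$$

**Step 7: its $e_{[t,v]}$-coordinate is not $\equiv0$.** This step finishes the proof. By the chain rule,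
$$\frac{\partial\sigma}{\partial V}=-V^{-1}+V^{-1}\cdot\frac{\partial v}{\partial x}\Big|_{x=w(V)[V,z]}\cdot\frac{\partial(w(V)[V,z])}{\partial V}.$$
Push to $\mathbb ZG$ by $V\mapsto v$. Since $w(v)[v,z]=x$ in $G$, the middle factor becomes $\frac{\partial v}{\partial x}\equiv\alpha$. The last factor is $\frac{\partial w}{\partial V}+w(V)(1-VzV^{-1})$ by (1), and it becomes $\equiv\beta$, because $vzv^{-1}\equiv1$. So
$$\frac{\partial\sigma}{\partial V}\equiv\alpha\beta-1\not\equiv0$$
by (5). By Lemma 1, $K_2$ is not $H$-Cockcroft. This proves Theorem A. $\square$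

## 7. All groups over a fixed transitive $Q$-set

The construction used only a one-sided inverse in $R_H$ and not the particular set $X$. With matrices in place of $\alpha,\beta$ it gives a converse of Theorem B, provided we allow $G$ to vary over a fixed action.

**Theorem C.** *Let $Q$ be a finitely generated group, $X$ a transitive right $Q$-set, $\xi_0\in X$, and $R$ the image of $\mathbb ZQ$ in the endomorphism ring of $\mathbb ZX$. The following are equivalent.*

*(a) $R$ is stably finite.*

*(b) For every finitely presented $G$ with an epimorphism $G\to Q$, with $H=\mathrm{Stab}_G(\xi_0)$, and all finite connected 2-complexes $K_1,K_2$ with $\pi_1\cong G$ and $\chi(K_1)=\chi(K_2)$: $K_1$ is $H$-Cockcroft if and only if $K_2$ is.*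

*Proof.* If (a) holds, then for each $G\to Q$ we have $H\backslash G\cong X$ and $R_H=R$, so (b) is Theorem B. Now suppose $R$ is not stably finite. We construct $G$, $K_1$, $K_2$ that violate (b).

**Step 1: the presentations.** Choose an epimorphism from a free group $F=F(y_1,\dots,y_m)$ onto $Q$, and matrices $\alpha,\beta\in M_n(\mathbb ZF)$ with $\beta\alpha=1$ and $\alpha\beta\ne1$ over $R$. For each $i\le n$ let $v_i$ be a product of factors $hx_j^\varepsilon h^{-1}$, one for each term $\varepsilon h$ ($h\in F$, $\varepsilon=\pm1$) in a fixed expression of $\alpha_{ij}$, $j=1,\dots,n$. Define $w_i(V_1,\dots,V_n)$ from the $\beta_{ij}$ and the letters $V_j$ in the same way. Set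
$$\rho_i=x_i^{-1}w_i(v)[v_i,z_i],\qquad L=\langle x_i,z_i\ (i\le n),\ y_k\ (k\le m)\mid\rho_1,\dots,\rho_n\rangle,\qquad G=L\times\langle t\rangle,$$
with $t$ of infinite order. Let $K_1$ have the relators $\rho_i$ and $[t,u]$ for all $u\in\{x_i,z_i,y_k\}$. Let $K_2$ have the same relators with each $[t,x_i]$ replaced by $[t,v_i]$. In $\pi_1(K_2)$ the element $t$ commutes with all $v_j,z_j,y_k$, hence with $x_i=w_i(v)[v_i,z_i]$; and $[t,v_i]=1$ in $G$. So both complexes have group $G$, and both have $\chi=1-(2n+m+1)+(3n+m)=n$.

**Step 2: the action and the derivatives modulo $J$.** Let $G\to F\to Q$ kill all $x_i,z_i,t$. This is well defined because every relator is killed, and it is onto. Let $H=\mathrm{Stab}_G(\xi_0)$, and let $J$ be the annihilator of $\mathbb ZX$ in $\mathbb ZG$; then $\mathbb ZG/J=R$. All elements of the normal closure of the $x_i,z_i,t$ are $\equiv1$. For $h\in F$ we have, as in Step 3 of Section 6, $\frac{\partial}{\partial x_j}(hx_j^\varepsilon h^{-1})\equiv\varepsilon h$ and $\frac{\partial}{\partial y_k}(hx_j^\varepsilon h^{-1})=(1-hx_j^\varepsilon h^{-1})\frac{\partial h}{\partial y_k}\equiv0$,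 and all factors are $\equiv1$. So
$$\frac{\partial v_i}{\partial x_j}\equiv\alpha_{ij},\qquad\frac{\partial w_i}{\partial V_j}\equiv\beta_{ij}, \tag{10}$$
where derivatives of $w_i$ are pushed to $\mathbb ZG$ by $V_j\mapsto v_j$. The derivatives of $v_i,w_i$ with respect to the $y_k,z_k$ are $\equiv0$.

**Step 3: condition (7) for $L$.** Put $q_i=x_i^{-1}w_i(v)v_i$, so that $\rho_i=q_iz_iv_i^{-1}z_i^{-1}$. The words $q_i,v_i$ contain no $z_k$, so in $\mathbb ZL$
$$\frac{\partial\rho_i}{\partial z_k}=\delta_{ik}(q_i-\rho_i)=\delta_{ik}(q_i-1).$$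
We need each $q_i$ to have infinite order. Let $A,B\in M_n(\mathbb Z)$ be the augmentations of $\alpha,\beta$. The augmentation of $\mathbb ZX$ satisfies $\epsilon(\xi\lambda)=\epsilon(\xi)\epsilon(\lambda)$, so an element that annihilates $\mathbb ZX$ has augmentation $0$. Hence $\epsilon$ induces a ring map $R\to\mathbb Z$, and $\beta\alpha=1$ over $R$ gives $BA=I$. So $A$ is invertible over $\mathbb Z$. Let $\mathbf e_i$ be the $i$-th unit vector, and let a subscript $i*$ denote the $i$-th row. The vector of $x$-exponents of $v_i$ is $A_{i*}$, and that of $w_i(v)$ is $(BA)_{i*}=\mathbf e_i$. So the $x$-exponent vector of $\rho_i$ is $-\mathbf e_i+\mathbf e_i+A_{i*}-A_{i*}=0$, and its other exponent sums vanish as well. Hence $L_{ab}\cong\mathbb Z^{2n+m}$ is free on the classes of the generators. The $x$-coordinates of $q_i$ in it are $-\mathbf e_i+\mathbf e_i+A_{i*}=A_{i*}\neq0$. So $q_i$ has infinite order in $L$.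

Now let $\lambda_i\in\mathbb ZL$ with $\sum_i\lambda_i\frac{\partial\rho_i}{\partial u}=0$ for all generators $u$. For $u=z_k$ this is $\lambda_k(q_k-1)=0$. So $\lambda_k$ is constant on the infinite cosets $\ell\langle q_k\rangle$, and $\lambda_k=0$, for every $k$.

**Step 4: $K_1$ is $H$-Cockcroft.** By Step 3, Lemma 2 applies. By Lemma 1 we have to check that the coordinates of the $\iota_i$ are $\equiv0$. First, $t-1\equiv0$, and $\frac{\partial\rho_i}{\partial z_k}=\delta_{ik}(q_i-1)\equiv0$. Next, by the chain rule, (1) and (10),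
$$\frac{\partial\rho_i}{\partial x_k}=-\delta_{ik}x_i^{-1}+x_i^{-1}\sum_j\frac{\partial w_i}{\partial V_j}\frac{\partial v_j}{\partial x_k}+x_i^{-1}w_i(v)(1-v_iz_iv_i^{-1})\frac{\partial v_i}{\partial x_k}\equiv-\delta_{ik}+(\beta\alpha)_{ik}\equiv0 .$$
Finally,
$$\frac{\partial\rho_i}{\partial y_k}=x_i^{-1}\Big(\sum_j\frac{\partial w_i}{\partial V_j}\frac{\partial v_j}{\partial y_k}+\frac{\partial w_i}{\partial y_k}\Big)+x_i^{-1}w_i(v)(1-v_iz_iv_i^{-1})\frac{\partial v_i}{\partial y_k}\equiv0 .$$

**Step 5: elements of $\pi_2(K_2)$.** Let $T=\{z_1,\dots,z_n,y_1,\dots,y_m\}$. In the free group on the $V_j$ and $T$ let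
$$\sigma_i=V_i^{-1}\,v_i\big(x_j:=w_j(V)[V_j,z_j],\ j=1,\dots,n\big),$$
push its derivatives to $\mathbb ZG$ by $V_j\mapsto v_j$, and put
$$c_i=\sum_k\frac{\partial\sigma_i}{\partial V_k}\,e_{[t,v_k]}+\sum_{s\in T}\frac{\partial\sigma_i}{\partial s}\,e_{[t,s]} .$$
Let $\bar\sigma_i$ be the word obtained from $\sigma_i$ by $V_j\mapsto v_j(x)$. Since $w_j(v)[v_j,z_j]=x_j\rho_j$ in the free group, $\bar\sigma_i=v_i(x)^{-1}v_i(x_1\rho_1,\dots,x_n\rho_n)$, which is $1$ in $G$. By (6), the $e_t$-coefficient of $\partial_2c_i$ is
$$-\sum_k\frac{\partial\sigma_i}{\partial V_k}(v_k-1)-\sum_{s\in T}\frac{\partial\sigma_i}{\partial s}(s-1)=1-\bar\sigma_i=0,$$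
and for a generator $u\neq t$ the $e_u$-coefficient is, by the chain rule and centrality of $t$, equal to $(t-1)\frac{\partial\bar\sigma_i}{\partial u}$. The chain rule for $x_j\mapsto x_j\rho_j$, evaluated in $\mathbb ZG$ where $\rho_j=1$, gives
$$\frac{\partial v_i(x_1\rho_1,\dots,x_n\rho_n)}{\partial u}=\frac{\partial v_i}{\partial u}+\sum_j\frac{\partial v_i}{\partial x_j}\,x_j\,\frac{\partial\rho_j}{\partial u},$$
so
$$\frac{\partial\bar\sigma_i}{\partial u}=\sum_j\lambda_{ij}\frac{\partial\rho_j}{\partial u},\qquad\lambda_{ij}=v_i^{-1}\frac{\partial v_i}{\partial x_j}\,x_j .$$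
Hence $\partial_2c_i=(t-1)\sum_j\lambda_{ij}\,\partial_2e_{\rho_j}$, and $c_i-(t-1)\sum_j\lambda_{ij}e_{\rho_j}\in\ker\partial_2$.

**Step 6: $K_2$ is not $H$-Cockcroft.** We compute the $e_{[t,v_k]}$-coordinate of this element. Because $w_j(v)[v_j,z_j]=x_j$ in $G$, and $\frac{\partial[V_j,z_j]}{\partial V_k}=\delta_{jk}(1-V_jz_jV_j^{-1})$ becomes $\equiv0$, the chain rule and (10) give
$$\frac{\partial\sigma_i}{\partial V_k}=-\delta_{ik}v_i^{-1}+v_i^{-1}\sum_j\frac{\partial v_i}{\partial x_j}\,\frac{\partial(w_j(V)[V_j,z_j])}{\partial V_k}\equiv(\alpha\beta)_{ik}-\delta_{ik}.$$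
Since $\alpha\beta\neq1$ over $R$, this is $\not\equiv0$ for some $i,k$. By Lemma 1, $K_2$ is not $H$-Cockcroft, while $K_1$ is, and $\chi(K_1)=\chi(K_2)=n$. So (b) fails. $\square$

The quantifier over $G$ in (b) cannot be dropped. Take $Q=F(a,b,g)$ with the action of Section 4. Then (a) fails, and the group $G=L\times\langle t\rangle$ of Section 6, mapped onto $Q$ by killing $x,z,t$, gives a pair with negative answer. But the choice $G=Q$ gives a pair with positive answer, by Proposition D.
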